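# Surfaces in $\mathbb H^3$ with $|H|\le 1$: bounded boundary length, unbounded area

## Three theorems on area and boundary length

**Theorem A.** For every $N\ge 3$ there is $L_N<\infty$ such that for every $L\ge L_N$ and every $A_0$ there is a connected, embedded, genus-$0$ compact surface $\Sigma\subset\mathbb H^3$ with exactly $N$ boundary components, $|H|\le 1$, $\mathrm{Length}(\partial\Sigma)=L$ exactly, and $\mathrm{Area}(\Sigma)>A_0$.

**Theorem B.** If $|H|\le1$ and every connected component of $\Sigma$ has one or two boundary components, then $A\le \frac14(e^{2L}-1)\,L$.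

**Theorem C.**

1. If $|H|\le 1$ and $L<4\pi$ (any topology, any number of boundary components), then
$$A\le \frac{L(16\pi-3L)}{(4\pi-L)^2}\;L .$$
2. For every $L>4\pi$ and every $A_0$ there is a connected embedded genus-$0$ surface with $|H|\le1$, boundary length exactly $L$, and area $>A_0$.

Here $\mathbb H^3$ is hyperbolic space of curvature $-1$. A surface $\Sigma$ is compact, with nonempty boundary, immersed, and smooth up to the boundary; it need not be connected or orientable. We write $L$ for the length of $\partial\Sigma$ and $A$ for the area of $\Sigma$. The mean curvature is the average of the principal curvatures: $|H|$ is the length of $\vec H$, which is half the trace of the second fundamental form. With this normalization a geodesic sphere of radius $r$ has mean curvature $\coth r>1$.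

These theorems answer a question posed in "Isoperimetric Inequality And Area Growth Of Surfaces With Bounded Mean Curvature" (https://scholarworks.umass.edu/cgi/viewcontent.cgi?article=1015&context=dissertations_2). The conjecture there is that for immersed compact surfaces with $|H|\le 1$,
$$\mathrm{Area}(\Sigma)\le C(\mathrm{Length}(\partial\Sigma))\cdot\mathrm{Length}(\partial\Sigma),$$
where $C:(0,\infty)\to(0,\infty)$ is a function of the boundary length alone, not of the topology or of the number of boundary curves. In plain words: does the length of the boundary control the area?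

Theorem A says no. If $C$ existed, take $N=3$, $L=L_3$ and $A_0=C(L_3)L_3$; Theorem A produces a surface that violates the inequality. The counterexamples are as simple as one could ask for: embedded spheres with three holes. Theorem B says that three is the smallest number of holes for which this can happen. Theorem C locates the length at which the bound is lost: a finite $C(L)$ exists for each $L<4\pi$ and for no $L>4\pi$. The single value $L=4\pi$ is not decided here, and neither are the sharp constants for $L<4\pi$.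

Some condition on $H$ is certainly needed: a sphere of radius $r$ with a tiny disc removed has area about $4\pi\sinh^2 r$ and almost no boundary. The condition $|H|\le1$ excludes spheres, but only barely, since $\coth r-1\approx 2e^{-2r}$ for large $r$. The counterexamples will be huge spheres, deformed so as to win this tiny amount.

## Laplacians of ambient functions on a surface

Everything on the positive side rests on one formula. For $f:\mathbb H^3\to\mathbb R$ smooth,
$$\Delta_\Sigma f=\operatorname{tr}_{T\Sigma}\mathrm{Hess} f+2\langle\vec H,\nabla f\rangle. \tag{1}$$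
Indeed, along a unit-speed geodesic $\sigma$ of $\Sigma$ the acceleration in $\mathbb H^3$ is $II(\sigma',\sigma')$, so $(f\circ\sigma)''=\mathrm{Hess}f(\sigma',\sigma')+\langle\nabla f,II(\sigma',\sigma')\rangle$. Sum over two orthonormal directions.

Let $\nu$ be a local unit normal and write $\vec H=h\nu$ with $|h|\le 1$. Let $r$ be the distance to a point; the metric is $dr^2+\sinh^2r\,g_{S^2}$, and $\mathrm{Hess}f(r)$ has eigenvalue $f''$ in direction $\partial_r$ and $f'\coth r$ (twice) orthogonally. With $c=\langle\nu,\partial_r\rangle$ the full trace is $f''+2f'\coth r$, and we subtract $\mathrm{Hess}f(\nu,\nu)=f''c^2+f'\coth r(1-c^2)$. So (1) becomes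
$$\Delta_\Sigma f(r)=f''(1-c^2)+f'\coth r\,(1+c^2)+2f'hc. \tag{2}$$

**Two explicit discs.** A horosphere has $H=1$ and is intrinsically flat, so a horospherical disc of intrinsic radius $R$ has $L=2\pi R$ and $A=\pi R^2=L^2/4\pi$. In particular the order $L^2$ in Theorem C(1) as $L\to0$ is optimal. A totally geodesic disc of radius $R$ has $L=2\pi\sinh R$ and $A=2\pi(\cosh R-1)\le L$.

## One boundary curve, then two: the proof of Theorem B

**One curve.** Let $\Sigma$ be connected with a single boundary curve. Pick a point $o$ on that curve, let $r=\mathrm{dist}(\cdot,o)$ and $f=\cosh r$. By (2),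
$$\Delta_\Sigma\cosh r=2\cosh r+2hc\sinh r\ge2(\cosh r-\sinh r)=2e^{-r}>0 .$$
Every boundary point is joined to $o$ by an arc of $\partial\Sigma$ of length at most $L/2$, so $r\le L/2$ on $\partial\Sigma$. A function with positive Laplacian has no interior maximum, so $r\le L/2$ on all of $\Sigma$. The divergence theorem gives $2e^{-L/2}A\le\int_{\partial\Sigma}\sinh r\le L\sinh(L/2)$, that is, $A\le\frac14(e^L-1)L$.

With two boundary curves this argument loses its first step: the curves may be very far apart, and then no point is close to both. But some geodesic passes near both, because two points lie on a geodesic.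

**Proof of Theorem B.**

**Step 1: a strictly subharmonic function of the distance to a geodesic.** Let $\rho$ be the distance to a geodesic $\gamma$. The metric is $d\rho^2+\cosh^2\!\rho\,dt^2+\sinh^2\!\rho\,d\varphi^2$. Put $f=\frac12\cosh2\rho=\frac12+\sinh^2\rho$, which is smooth also across $\gamma$, and $C=\cosh2\rho$, $S=\sinh2\rho=f'$. The eigenvalues of $\mathrm{Hess}f$ are
$$f''=2C,\qquad f'\tanh\rho=2\sinh^2\rho=C-1,\qquad f'\coth\rho=2\cosh^2\rho=C+1,$$
with trace $4C$. Let $c=|\langle\nu,\partial_\rho\rangle|$. Then $\mathrm{Hess}f(\nu,\nu)\le2Cc^2+(C+1)(1-c^2)$ and $2\langle\vec H,\nabla f\rangle\ge-2Sc$, so by (1)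
$$\Delta_\Sigma f\ge4C-2Cc^2-(C+1)(1-c^2)-2Sc=3C-1-(C-1)c^2-2Sc .$$
The right side is decreasing in $c\in[0,1]$ because $C\ge1$ and $S\ge0$; at $c=1$ it equals $2C-2S=2e^{-2\rho}$. Hence $\Delta_\Sigma f\ge2e^{-2\rho}>0$. (On $\gamma$ itself the eigenvalues are $2,0,2$ and $\nabla f=0$, so $\Delta_\Sigma f\ge 4-2=2$, in agreement.)

**Step 2: confine the surface to a tube, and integrate.** Let $\Sigma$ be connected with one or two boundary curves. Choose a point on each curve and a geodesic $\gamma$ through the chosen point or points. Every boundary point is within $L/2$ of the chosen point on its own curve, so $\rho\le L/2$ on $\partial\Sigma$. Since $f$ has no interior maximum, $\rho\le L/2$ on $\Sigma$. Integrating,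
$$2e^{-L}A\le\int_\Sigma\Delta_\Sigma f\le\int_{\partial\Sigma}\sinh2\rho\le L\sinh L,$$
and $\frac12e^L\sinh L=\frac14(e^{2L}-1)$ gives the claim.

**Step 3: several components.** If the components have boundary lengths $L_i$ with $\sum L_i=L$, then $A\le\sum_i\frac14(e^{2L_i}-1)L_i\le\frac14(e^{2L}-1)L$. $\blacksquare$

**Three curves.** The natural continuation is a totally geodesic plane through three boundary points. Let $\sigma$ be the distance to the plane. The metric on one side is $d\sigma^2+\cosh^2\sigma\,g_{\mathbb H^2}$, and $f(\sigma)$ has Hessian eigenvalues $f''$ and $f'\tanh\sigma$ (twice). Take a surface that is tangent to a level set of $\sigma$ at some point with $\nu=\partial_\sigma$ and $h=-1$; a piece of a suitable horosphere does this. There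
$$\Delta_\Sigma f=2f'(\tanh\sigma-1)<0\qquad\text{whenever }f'(\sigma)>0 .$$
So no increasing function of $\sigma$ works. The previous cases succeeded because spheres have $H=\coth r>1$ and tubes about a geodesic have $H=\frac12(\tanh\rho+\coth\rho)=\coth2\rho>1$, while the equidistant surfaces of a plane have $H=\tanh\sigma<1$. Theorem A shows that no other argument can repair this.

## The mean curvature of a radial graph

Now we build. Fix $o\in\mathbb H^3$ and write $\mathbb H^3\setminus\{o\}=(0,\infty)\times S^2$ with metric $dr^2+\sinh^2r\,g_{S^2}$.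

**Definition (radial graph).** For a positive function $u$ on a domain in $S^2$, its radial graph is $\{r=u(x)\}$. Gradient, Hessian, Laplacian and norms of $u$ refer to $g_{S^2}$; $|\mathrm{Hess}\,u|$ is the operator norm. Put
$$s=\frac{|\nabla u|}{\sinh u},\qquad W=\sqrt{1+s^2},\qquad D=\Delta u+s^2u_{JJ},\qquad u_{JJ}=\mathrm{Hess}\,u(J,J),$$
where $J$ is a unit vector orthogonal to $\nabla u$, and $D=\Delta u$ where $\nabla u=0$.

A radial graph is embedded, since each ray from $o$ meets it at most once. Its area element is $\sinh^2u\;W$. The number $s$ is its slope: $s=0$ for a sphere.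

**Lemma 1.** With the sign for which spheres have $H>0$,
$$2H=\coth u\,(3W^{-1}-W^{-3})-\frac{D}{W^3\sinh^2u}. \tag{3}$$
Consequently: (a) $D\ge W^3$ implies $H\le1$; (b) $D\le2\sinh^2u\;W^3$ implies $H\ge-1$.

*Proof.* **The formula.** We use that $2H=\operatorname{div}\nu$ for the unit normal field $\nu$ of a foliation containing the surface. Extend $W$ by $W(r,x)=(1+|\nabla u|^2/\sinh^2r)^{1/2}$. The level sets of $r-u(x)$ have unit normal
$$\nu=W^{-1}(\partial_r-\sinh^{-2}r\,\nabla u).$$
In our metric $\operatorname{div}(a\,\partial_r+X)=\sinh^{-2}r\,\partial_r(\sinh^2r\,a)+\operatorname{div}_{S^2}X$ for $X$ tangent to the spheres, so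
$$\operatorname{div}\nu=\sinh^{-2}r\;\partial_r(\sinh^2r\,W^{-1})-\sinh^{-2}r\,\operatorname{div}_{S^2}(W^{-1}\nabla u).$$
Differentiating $W^2$ in $r$ gives $WW_r=-(W^2-1)\coth r$, hence $-W^{-2}W_r=(W^{-1}-W^{-3})\coth r$, and the first term is $\coth r\,(2W^{-1}+W^{-1}-W^{-3})$. For the second, $W\nabla W=\sinh^{-2}r\,\mathrm{Hess}\,u(\nabla u,\cdot)$ at fixed $r$, so with $e=\nabla u/|\nabla u|$ and on $r=u$
$$\operatorname{div}_{S^2}(W^{-1}\nabla u)=\frac{\Delta u}W-\frac{\mathrm{Hess}\,u(\nabla u,\nabla u)}{W^3\sinh^2r}=W^{-3}\big[(1+s^2)\Delta u-s^2\,\mathrm{Hess}\,u(e,e)\big]=\frac{D}{W^3},$$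
because $\Delta u-\mathrm{Hess}\,u(e,e)=u_{JJ}$. This is (3).

**The two criteria.** For $x=W^{-1}\in(0,1]$ the increasing function $3x-x^3$ lies in $[0,2]$. Hence $2H\le2\coth u-D/(W^3\sinh^2u)$, and this is $\le2$ as soon as
$$\frac D{W^3}\ge2\sinh^2u\,(\coth u-1)=2\sinh u\,e^{-u}=1-e^{-2u}.$$
The right side is less than $1$, which gives (a). Also $2H\ge-D/(W^3\sinh^2u)$, which gives (b). $\square$

**Two checks of (3).** If $u\equiv R$ then $W=1$, $D=0$ and $H=\coth R$. Next, the totally geodesic plane at distance $\alpha$ from $o$ is the graph $\coth u=b\cos\theta$ with $b=\coth\alpha$, where $\theta$ is the angle to the closest direction. Differentiating, $u'=b\sin\theta\sinh^2u$, so $s=b\sin\theta\sinh u$. Moreover $u'\cot\theta=b\cos\theta\sinh^2u=\coth u\,\sinh^2u$ and $u''=\coth u\,\sinh^2u+2s^2\sinh u\cosh u=\coth u\,\sinh^2u\,(1+2s^2)$. Since $u_{JJ}=u'\cot\theta$,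
$$D=u''+(1+s^2)u'\cot\theta=\coth u\,\sinh^2u\,(2+3s^2),$$
while $3W^2-1=2+3s^2$. So (3) gives $H=0$, as it must.

## Logarithmic poles, and the circle where they fail

Take a very large sphere and perturb it: $u=T+v(x)$ with $v$ fixed and $T\to\infty$. Where $v$ is smooth, $s\to0$, $W\to1$ and $D\to\Delta v$ uniformly, so by Lemma 1(a) we get $H\le1$ for large $T$ as soon as $\Delta v>1$. The area grows like $e^{2T}$.

On the whole sphere $\Delta v>1$ is impossible, since $\int_{S^2}\Delta v=0$. So we allow poles. Let $p_1,\dots,p_N\in S^2$ be distinct, let $d_j=|x-p_j|$ be the chordal distance, and take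
$$v=-k\sum_{j=1}^N\log d_j .$$
Away from the pole, $\Delta(-\log d)=\frac12$ on $S^2$ (this is Lemma 2(3) below with $w=0$, $k=1$). So $\Delta v=\beta$ with $\beta=\frac{Nk}2$, and we want
$$Nk>2.$$
Near $p_i$ we have $e^u\approx e^{T+b}d_i^{-k}$ with $b$ the value at $p_i$ of the remaining terms of $v$. The circle $\{d_i=\rho\}$ therefore lifts to a curve of length about
$$2\pi\rho\sinh u\approx\pi e^{T+b}\rho^{1-k}.$$
The graph runs off to infinity at $p_i$, and we cut it along such a curve. For the curve to be short, small $\rho$ has to help: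
$$k<1.$$
Together, $Nk>2$ and $k<1$ force $N\ge3$, in agreement with Theorem B. To keep the boundary length bounded we must take $\rho$ of size $e^{-T/(1-k)}$.

**Where this breaks.** At such a radius $s$ is no longer small, and the term $s^2u_{JJ}$ in $D$ is negative. Here is the exact place. Let $\rho=\tau e^{-T/(2-k)}$ with $\tau>0$ fixed and $T\to\infty$. On $\{d_i=\rho\}$ we have
$$|\nabla u|=\tfrac k\rho(1+o(1)),\qquad \sinh u=\tfrac12e^{T+b}\rho^{-k}(1+o(1)),\qquad \frac{s^2}{\rho^2}\to K:=4k^2e^{-2b}\tau^{2k-4}.$$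
So $s\to0$. The direction $J$ has component $O(\rho)$ along the radial direction at $p_i$, where the Hessian is $O(\rho^{-2})$; hence $u_{JJ}=-k\rho^{-2}+O(1)$ and $D\to\beta-kK$. With $x=W^{-1}$ we have $2-(3x-x^3)=(1-x)^2(2+x)\le3(W-1)^2\le\frac34s^4$. Multiplying (3) by $\sinh^2u$ and using $\sinh^2u\;s^4=s^2|\nabla u|^2$,
$$2\sinh^2u\,(H-1)\ \ge\ (1-e^{-2u})-\tfrac34\,s^2|\nabla u|^2\coth u-DW^{-3}\ \longrightarrow\ 1-\tfrac34k^2K-\beta+kK .$$
The limit is $kK(1-\frac34k)-(\beta-1)$, which is positive when $\tau$ is small, because then $K$ is large. So $H>1$ on this circle. Its lifted length is of order $e^T\rho^{1-k}$, hence of order $e^{T/(2-k)}\to\infty$. Concentric larger holes have boundary at least of this order as well. Pure logarithms cannot be cut short enough.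

## The profile that pays for its own slope

We keep the logarithm far from the poles and change it at the scale $\varepsilon$ of the hole. Near a pole write $u=F(d)+Q$ with $Q$ nearly constant, and put $P=-F'>0$. At scale $\varepsilon$ both $D$ and $\sinh^2 u$ are expected to be of size $\varepsilon^{-2}$ while $W^3$ is of size $1$, so the condition $D\ge W^3$ is to leading order
$$F''+(1+s^2)\frac{F'}d\ge0,\qquad\text{i.e.}\qquad-\frac{dP'}{P}\ge1+s^2 .$$
For $P=k/d$ the left side is exactly $1$: this is the failure just seen. So $P$ has to decay a little faster than $1/d$.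

Suppose we know a bound $\sinh^{-2}u\le\kappa d^{2k}$, with the power that the logarithm suggests. Then $s^2\le\kappa d^{2k}P^2$. Put $P=kq/d$ and solve the equation with equality:
$$-\frac{dq'}q=\kappa k^2d^{2k-2}q^2\iff(q^{-2})'=2\kappa k^2d^{2k-3}\iff q^{-2}=1-\frac{\kappa k^2}{m}d^{-2m},\qquad m=1-k,$$
normalized by $q\to1$ as $d\to\infty$. Write $\kappa k^2/m=\varepsilon^{2m}$ and $w=(\varepsilon/d)^{2m}$. Then $P=\frac kd(1-w)^{-1/2}$. Substituting $Y=(\rho/\varepsilon)^m$,
$$F(d)=-\int_\varepsilon^dP\,d\rho=-\frac km\int_1^{(d/\varepsilon)^m}\frac{dY}{\sqrt{Y^2-1}}=-\frac km\operatorname{arcosh}\big((d/\varepsilon)^m\big).$$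

**Definition (profile).** Let $p\in S^2$, let $d=|x-p|$ be the chordal and $\theta$ the geodesic distance to $p$, so $d=2\sin(\theta/2)\in[0,2]$. For $k>0$, $0<m\le1$, $\varepsilon>0$ and $d>\varepsilon$ put
$$F(d)=-\frac km\operatorname{arcosh}\big((d/\varepsilon)^m\big)\le0,\qquad w=(\varepsilon/d)^{2m}\in(0,1),\qquad P=-F'(d).$$

For instance, with $m=1$ this is $F=-k\operatorname{arcosh}(d/\varepsilon)$, which behaves like $-k\log(2d/\varepsilon)$ for $d\gg\varepsilon$ and has infinite slope at $d=\varepsilon$.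

**Lemma 2.**

1. $P=\frac kd(1-w)^{-1/2}$ and $F''=\frac k{d^2}(1-w)^{-3/2}(1-w+mw)>0$.
2. As a function on $S^2$, $F(d)$ has Hessian eigenvalue $F''(1-\frac{d^2}4)+\frac{Pd}4\ge0$ in the radial direction and $-\frac Pd(1-\frac{d^2}2)$ in the orthogonal direction. Hence $\mathrm{Hess}\,F(d)\ge-\frac Pd\,g$, $|\mathrm{Hess}\,F(d)|\le\frac{2k}{d^2}(1-w)^{-3/2}$ and $|\nabla F(d)|\le P$.
3. $\displaystyle\Delta F(d)=(1-w)^{-3/2}\Big[\frac{kmw}{d^2}\Big(1-\frac{d^2}4\Big)+\frac k2(1-w)\Big]\ge\frac k2+\frac{kmw}{d^2}\Big(1-\frac{d^2}4\Big)(1-w)^{-3/2}.$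

*Proof.* (1) Differentiating, $F'=-\frac kd\,(d/\varepsilon)^m\big((d/\varepsilon)^{2m}-1\big)^{-1/2}=-\frac kd(1-w)^{-1/2}$. Since $\frac{dw}{dd}=-\frac{2mw}d$,
$$P'=-\frac k{d^2}(1-w)^{-1/2}-\frac{kmw}{d^2}(1-w)^{-3/2}=-\frac k{d^2}(1-w)^{-3/2}(1-w+mw),$$
and $F''=-P'$.

(2) We have $d_\theta=\cos(\theta/2)$ and $d_{\theta\theta}=-d/4$. So $F_{\theta\theta}=F''d_\theta^2+F'd_{\theta\theta}=F''(1-\frac{d^2}4)+\frac{Pd}4$. The orthogonal eigenvalue of a rotationally symmetric function is $F_\theta\cot\theta=-P\cos(\theta/2)\cot\theta=-P\cos\theta/d$, and $\cos\theta=1-\frac{d^2}2$. ($F(d)$ is a smooth function of $d^2$, hence smooth also at the antipode $d=2$, where both eigenvalues equal $P/2$.) Since $0<d\le2$, the radial eigenvalue is $\ge0$, and $1-\frac{d^2}2\in[-1,1]$. So $\mathrm{Hess}\,F\ge-\frac Pdg$. As $1-w+mw\le1$, the radial eigenvalue is at most $\frac k{d^2}(1-w)^{-3/2}\big[(1-\frac{d^2}4)+\frac{d^2}4\big]$, and the orthogonal one is at most $\frac k{d^2}(1-w)^{-1/2}$ in absolute value; both are within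 the stated bound. Finally $|\nabla F|=P\cos(\theta/2)\le P$.

(3) Adding the eigenvalues gives
$$k(1-w)^{-3/2}\Big[(1-w+mw)\big(\tfrac1{d^2}-\tfrac14\big)+\tfrac14(1-w)-(1-w)\big(\tfrac1{d^2}-\tfrac12\big)\Big].$$
The terms with factor $1-w$ sum to $\frac12(1-w)$, and $mw(\frac1{d^2}-\frac14)$ remains. The inequality uses $(1-w)^{-1/2}\ge1$. $\square$

## The family $u_\varepsilon$ and its estimates

Fix
$$N\ge3,\qquad\frac2N<k<1,\qquad m=1-k,\qquad\beta=\frac{Nk}2>1,\qquad\mu\in(0,1),\qquad\lambda=\frac{k\,2^{k/m}}{\mu\sqrt m}.$$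
The number $\mu$ is the slack that will absorb errors. With $\mu=1$, $\lambda$ would be exactly the value for which the profile solves the model equation of the previous section.

Let $p_1,\dots,p_N$ be the vertices of a regular $N$-gon on the equator, $d_j=|x-p_j|$, $r_1=\frac12\min_{i\ne j}|p_i-p_j|$. For small $\varepsilon>0$ define on $O_\varepsilon=\{d_j>\varepsilon\ \forall j\}$
$$u=u_\varepsilon=T_\varepsilon+\sum_{j=1}^NF(d_j),\qquad T_\varepsilon+\sum_{j\ne i}F(|p_i-p_j|)=\log\frac{2\lambda}\varepsilon. \tag{4}$$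
The second equation defines $T_\varepsilon$; by symmetry it does not depend on $i$. Its purpose is that near $p_i$ we have $\sinh u\approx\frac12e^u\approx\frac\lambda\varepsilon e^{F}$, so that a circle of radius comparable to $\varepsilon$ has length bounded independently of $\varepsilon$.

**Proposition 3.**

1. $\inf_{O_\varepsilon}u_\varepsilon\to\infty$ as $\varepsilon\to0$.
2. For all small $\varepsilon$, $H\le1$ on $O_\varepsilon$.
3. There is $M>1$ such that for all small $\varepsilon$, $H\ge-1$ on $\{d_j\ge M\varepsilon\ \forall j\}$.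
4. If
$$\sqrt m\,(1-\mu^24^{-k/m})<2k\mu\,8^{-k/m}, \tag{$\star$}$$
then for each $\eta>0$ and all small $\varepsilon$, $H\ge-1$ on $\{d_j\ge(1+\eta)\varepsilon\ \forall j\}$.
5. For fixed $y>1$, the curve of the graph over $\{d_i=y\varepsilon\}$ has length $\le2\pi y\lambda+o(1)$ as $\varepsilon\to0$.

Theorem A needs items 1, 2, 3 and 5, which are proved now. Item 4 is needed only for the constant $4\pi$ and is proved in the last section.

**Step 1: $u_\varepsilon\to\infty$ uniformly (item 1).** Since $\log Y\le\operatorname{arcosh}Y\le\log2Y$ for $Y\ge1$,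
$$F(d)\ge-\tfrac km\log2-k\log(d/\varepsilon), \tag{5}$$
and $-F(|p_i-p_j|)=k\log\frac1\varepsilon+O(1)$. By (4), $T_\varepsilon=\log\frac{2\lambda}\varepsilon+(N-1)k\log\frac1\varepsilon+O(1)$. Using (5) with $d_j\le2$ for all $N$ terms,
$$u\ge\big(1+(N-1)k-Nk\big)\log\tfrac1\varepsilon-C=(1-k)\log\tfrac1\varepsilon-C\quad\text{on }O_\varepsilon .$$

**Step 2: isolate one pole.** The purpose is to write $u=F(d_i)+Q_i$ with $Q_i$ under control. On $\{d_i\le r_1\}$ put $Q_i=T_\varepsilon+\sum_{j\ne i}F(d_j)$. There $d_j\ge|p_i-p_j|-d_i\ge r_1$ for $j\ne i$, so for small $\varepsilon$ all $w$'s in $Q_i$ are $\le\frac12$. By Lemma 2 there is $C_1$, independent of $\varepsilon$ and $i$, with $|\nabla Q_i|\le C_1$ and $|\mathrm{Hess}\,Q_i|\le C_1$. Since $Q_i(p_i)=\log(2\lambda/\varepsilon)$ and $\theta\le\frac\pi2d\le2d$,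
$$|Q_i-\log(2\lambda/\varepsilon)|\le2C_1d_i. \tag{6}$$
From now on write $d=d_i$, and let $F,P,w$ be evaluated at this $d$.

**Step 3: bound the slope near a pole.** We want $s^2\le\mu m\frac w{1-w}$, since $\frac{mw}{1-w}$ is exactly the amount by which $-dP'/P$ exceeds $1$. As $\sinh u=\frac12e^{F}e^{Q_i}(1-e^{-2u})$, (5) and (6) give
$$\sinh u\ \ge\ \frac\lambda\varepsilon\,2^{-k/m}\Big(\frac\varepsilon d\Big)^ke^{-2C_1d}(1-e^{-2u})\qquad(\varepsilon<d\le r_1). \tag{7}$$
Since $P\ge k/d$, we have $|\nabla u|\le P+C_1\le P(1+C_1d/k)$. Now $P^2=\frac{k^2}{d^2(1-w)}$ and $\frac{\varepsilon^2}{d^2}\big(\frac d\varepsilon\big)^{2k}=\big(\frac\varepsilon d\big)^{2m}=w$, so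
$$s^2\le\frac{k^24^{k/m}}{\lambda^2}\,\frac w{1-w}\,G=\mu^2m\,\frac w{1-w}\,G,\qquad G=\Big(1+\frac{C_1d}k\Big)^2e^{4C_1d}(1-e^{-2u})^{-2}.$$
Choose $r\in(0,r_1]$, independent of $\varepsilon$, so small that
$$\Big(1+\frac{C_1r}k\Big)^2e^{4C_1r}\le\mu^{-1/2}\quad\text{and}\quad\frac{km}{d^2}\Big(1-\frac{d^2}4-\mu\Big)\ge C_1+\frac32\ \text{ for }0<d\le r. \tag{8}$$
This is possible because $\mu<1$. By Step 1, $(1-e^{-2u})^{-2}\le\mu^{-1/2}$ for small $\varepsilon$. Hence $G\le\mu^{-1}$ for $\varepsilon<d\le r$, and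
$$s^2\le\mu m\frac w{1-w},\qquad1+s^2\le\frac{1-w+\mu mw}{1-w}\le\frac1{1-w}\qquad(\varepsilon<d_i\le r). \tag{9}$$

**Step 4: $|H|\le1$ away from the poles.** On $\{d_j\ge r\ \forall j\}$ and for small $\varepsilon$, all $w$'s are at most $\frac12$, so Lemma 2 bounds $|\nabla u|$ and $|\mathrm{Hess}\,u|$ independently of $\varepsilon$. Also $\Delta u\ge\frac{Nk}2=\beta$ by Lemma 2(3). Since $\sinh u\to\infty$ uniformly, $s\to0$ uniformly. So $D\ge\beta-o(1)\ge W^3$, because $\beta>1$ and $W\to1$; and $D\le C\le2\sinh^2u$. Lemma 1 gives $|H|\le1$ there.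

**Step 5: $H\le1$ near a pole (completing item 2).** We compare $D$ with $W^3$ on $\{\varepsilon<d_i\le r\}$. By Lemma 2(3), keeping $\frac k2$ from every pole and the second term only from $p_i$,
$$\Delta u\ge\beta+\frac{kmw}{d^2}\Big(1-\frac{d^2}4\Big)(1-w)^{-3/2}.$$
By Lemma 2(2), $u_{JJ}\ge-\frac Pd-C_1=-\frac k{d^2}(1-w)^{-1/2}-C_1$. The mean value theorem gives $(1+s^2)^{3/2}\le1+\frac32s^2(1+s^2)^{1/2}$, so by (9) $W^3\le1+\frac32w(1-w)^{-3/2}$. Insert $s^2\le\mu m\frac w{1-w}$ in $D=\Delta u+s^2u_{JJ}$, and use $(1-w)^{-1}\le(1-w)^{-3/2}$ in the $C_1$ term: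
$$D-W^3\ge\beta-1+w(1-w)^{-3/2}\Big[\frac{km}{d^2}\Big(1-\frac{d^2}4-\mu\Big)-\mu mC_1-\frac32\Big]\ge0$$
by (8). Where $\nabla u=0$ we have $s=0$ and the same bound holds. Lemma 1(a) gives $H\le1$, and with Step 4 this proves item 2.

**Step 6: $H\ge-1$ outside discs of radius $M\varepsilon$ (item 3).** Now $D$ must not be too large compared with $\sinh^2u$. Require first $M^{2m}\ge2$. On $\{M\varepsilon\le d_i\le r\}$ then $w\le\frac12$, and $s^2\le1$ by (9). So $D\le|\Delta u|+s^2|u_{JJ}|\le3|\mathrm{Hess}\,u|\le C_4/d^2$, by Lemma 2(2) and Step 2. Since $G\le\mu^{-1}$ implies $e^{-4C_1d}(1-e^{-2u})^2\ge\mu$, (7) gives $\sinh^2u\ge c_5\,\varepsilon^{-2}(\varepsilon/d)^{2k}$ with $c_5=\mu\lambda^24^{-k/m}$. Therefore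
$$\frac D{2\sinh^2u}\le C_6\,\frac{\varepsilon^2}{d^2}\Big(\frac d\varepsilon\Big)^{2k}=C_6\Big(\frac\varepsilon d\Big)^{2m}\le C_6M^{-2m},$$
with $C_6=C_4/(2c_5)$ independent of $\varepsilon$ and $M$. Take $M$ so large that $C_6M^{-2m}\le1$. As $W\ge1$, Lemma 1(b) gives $H\ge-1$. Together with Step 4 this covers $\{d_j\ge M\varepsilon\ \forall j\}$.

**Step 7: the length of the boundary curves (item 5).** On $\{d_i=y\varepsilon\}$ we have $F\le0$, so by (6) $\sinh u\le\frac12e^u\le\frac\lambda\varepsilon e^{2C_1y\varepsilon}$. The circle has length $2\pi\sin\theta=2\pi d\cos(\theta/2)\le2\pi y\varepsilon$ on $S^2$. Since $F(d_i)$ is constant on it, the derivative $u'$ of $u$ along it is bounded by $C_1$. The length element of the lifted curve is $\sqrt{u'^2+\sinh^2u}\le|u'|+\sinh u$, so its length is at most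
$$2\pi y\varepsilon\Big(C_1+\frac\lambda\varepsilon e^{2C_1y\varepsilon}\Big)=2\pi y\lambda+o(1).\qquad\square\text{ (items 1, 2, 3, 5)}$$

## Spheres with $N$ holes: the proof of Theorem A

Fix $N\ge3$, any $k\in(\frac2N,1)$ and $\mu=\frac12$. (For $N=3$ one may take $k=\frac34$, so $m=\frac14$ and $\beta=\frac98$.) Take $M$ from Proposition 3(3).

**Step 1: bounded boundary, unbounded area.** Let $\Sigma_\varepsilon$ be the radial graph of $u_\varepsilon$ over $\{d_j\ge M\varepsilon\ \forall j\}$. For small $\varepsilon$ the domain is the sphere minus $N$ disjoint open round discs and $u_\varepsilon>0$, so $\Sigma_\varepsilon$ is compact, connected, embedded, of genus $0$, smooth up to its $N$ boundary curves, and $|H|\le1$ by Proposition 3(2),(3). By Proposition 3(5) its boundary length is less than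
$$L_N:=2\pi NM\lambda+1$$
for small $\varepsilon$. By Proposition 3(1),
$$\mathrm{Area}(\Sigma_\varepsilon)\ge\int_{\{d_j\ge r_1\,\forall j\}}\sinh^2u_\varepsilon\to\infty,$$
because this set has positive area: at the north pole $d_j=\sqrt2$ for all $j$, while $r_1\le\frac12\sqrt3$ for $N\ge3$.

**Step 2: make the length exactly $L$.** Let $L\ge L_N$. Enlarge the first hole: replace $d_1\ge M\varepsilon$ by $d_1\ge t$ with $t\in[M\varepsilon,r_1/2]$. The holes stay disjoint, and $|H|\le1$ still holds since we only removed a piece. The boundary length is continuous in $t$ and is $<L_N\le L$ at $t=M\varepsilon$. At $t=r_1/2$ it is at least $\inf\sinh u_\varepsilon$ times the $S^2$-length of $\{d_1=r_1/2\}$, which tends to $\infty$ as $\varepsilon\to0$. So for every small $\varepsilon$ some $t$ gives length exactly $L$. The area is still at least $\int_{\{d_j\ge r_1\}}\sinh^2u_\varepsilon$, which exceeds $A_0$ for small $\varepsilon$. $\blacksquare$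

## Flux through a point: the bound below $4\pi$

We prove Theorem C(1). Let $F:\Sigma\to\mathbb H^3$ now denote the immersion. The constant $4\pi$ appears as the flux of a function with a logarithmic singularity.

**Step 1: a lower bound for a boundary integral.** We look for a function of the distance that is subharmonic on every surface with $|H|\le1$ and singular at one point. Take $f=2\log\sinh(r/2)$ with $r=\mathrm{dist}(\cdot,x_0)$, and $a=f'=\coth(r/2)$. Then $f''=\frac12(1-a^2)$ and, since $\coth r=\frac12(a+a^{-1})$, $f'\coth r=\frac12(1+a^2)$. By (2)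
$$\Delta_\Sigma f=\tfrac12(1-a^2)(1-c^2)+\tfrac12(1+a^2)(1+c^2)+2ahc=1+a^2c^2+2ahc=(h+ac)^2+1-h^2\ge0 .$$
Let $x_0=F(q)$ with $F(q)\notin F(\partial\Sigma)$. Since $F$ is locally injective and $\Sigma$ is compact, $F^{-1}(x_0)$ is a finite nonempty set of interior points. Remove small intrinsic geodesic discs of radius $\delta$ about them and apply the divergence theorem. A unit-speed geodesic of $\Sigma$ from such a point has bounded acceleration in $\mathbb H^3$, so on the circle of radius $\delta$ we have $r=\delta(1+o(1))$ and $\partial_nr\to1$, while the circle has length $2\pi\delta(1+o(1))$. As $f'\sim2/r$, the flux through each circle tends to $\frac2\delta\cdot2\pi\delta=4\pi$. Hence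
$$\int_{\partial\Sigma}\coth\frac{\mathrm{dist}(x_0,y)}2\,ds(y)\ \ge\ \int_{\partial\Sigma}\partial_nf\,ds\ \ge\ 4\pi. \tag{10}$$

In particular $L\ge4\pi\tanh\big(\frac12\mathrm{dist}(x_0,\partial\Sigma)\big)$, distances being taken to $F(\partial\Sigma)$: points deep inside force $L$ to be close to $4\pi$ or larger. For $L<4\pi$ this bounds the distance to the boundary, which by itself is not an area bound. So we integrate (10) instead.

**Step 2: integrate over the surface.** The points $q$ with $F(q)\in F(\partial\Sigma)$ have area zero, because $F(\partial\Sigma)$ has finite length and $F$ is an immersion, hence locally bi-Lipschitz onto its image. So (10) holds for almost every $q\in\Sigma$. Put $g(r)=\coth\frac r2-1=\frac2{e^r-1}$. Integrating (10) over $\Sigma$ and exchanging the integrals by Tonelli, $4\pi A\le LA+\int_{\partial\Sigma}I$, that is,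
$$(4\pi-L)A\le\int_{\partial\Sigma}I(y)\,ds(y),\qquad I(y)=\int_\Sigma g(\mathrm{dist}(x,y))\,dA(x), \tag{11}$$
where points of $\Sigma$ and $\partial\Sigma$ are identified with their images in distances.

**Step 3: a weighted area bound.** To bound $I(y)$ we first bound a similar integral. For every $y\in\mathbb H^3$, with $r=\mathrm{dist}(\cdot,y)$ and $h_0(r)=\coth r-\tanh r=\frac2{\sinh2r}$,
$$\int_\Sigma h_0(r)\,dA\le L. \tag{12}$$
The idea is to use $f=r$, smoothed at $r=0$. Let $\psi$ be smooth on $[0,\infty)$ with $\psi'=0$ on $[0,\delta/2]$, $\psi''\ge0$, and $\psi'=1$ on $[\delta,\infty)$; then $0\le\psi'\le1$ and $\psi(r)$ is smooth on $\mathbb H^3$. By (2)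
$$\Delta_\Sigma\psi(r)\ge\psi'\big[\coth r\,(1+c^2)-2|c|\big]=\psi'\big[\coth r\,(|c|-\tanh r)^2+\coth r-\tanh r\big]\ge\psi'h_0(r)\ge0 .$$
Integrating, $\int_{\Sigma\cap\{r\ge\delta\}}h_0\,dA\le\int_{\partial\Sigma}\psi'\,ds\le L$. Let $\delta\to0$; the set $\{r=0\}$ is finite.

**Step 4: compare $g$ with $h_0$.** We claim $g\le2h_0+\sqrt{h_0}$. The first term handles small $r$ and the second large $r$. With $t=e^{-r}\in(0,1)$ we have $g=\frac{2t}{1-t}$ and $h_0=\frac{4t^2}{1-t^4}$. After multiplication by $\frac{1-t^4}{2t}$ the claim reads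
$$1+t+t^2+t^3\le4t+\sqrt{1-t^4},\qquad\text{i.e.}\qquad1-3t+t^2+t^3\le\sqrt{1-t^4}.$$
Since $t^3\le t^2$, the left side is at most $1-3t+2t^2=(1-t)(1-2t)\le1-t$, and $(1-t)^2\le1-t\le1-t^4$.

**Step 5: solve for the area.** By Step 4, (12) and Cauchy–Schwarz,
$$I(y)\le2L+\sqrt A\,\Big(\int_\Sigma h_0\,dA\Big)^{1/2}\le2L+\sqrt{LA}.$$
So (11) gives $(4\pi-L)A\le2L^2+L^{3/2}\sqrt A$. This is a quadratic inequality for $\sqrt A$ with leading coefficient $4\pi-L>0$, and its discriminant is $L^3+8L^2(4\pi-L)=L^2(32\pi-7L)$. Hence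
$$\sqrt A\le\frac{L\big(\sqrt L+\sqrt{32\pi-7L}\big)}{2(4\pi-L)} .$$
With $(p+q)^2\le2p^2+2q^2$ we get $A\le\frac{L^2(64\pi-12L)}{4(4\pi-L)^2}=\frac{L^2(16\pi-3L)}{(4\pi-L)^2}$. $\blacksquare$

## Cutting at $(1+\eta)\varepsilon$: unbounded area for every $L>4\pi$

Each hole of the surfaces in Theorem A has boundary length about $2\pi M\lambda$ at most. If we could cut at $d_j\approx\varepsilon$ instead of $M\varepsilon$, and if $\lambda\approx k$ and $Nk\approx2$, the total would be $2\pi N\lambda\approx2\pi Nk\approx4\pi$. Now $\lambda\approx k$ holds when $k\to0$ and $\mu\to1$. What has to be shown is $H\ge-1$ in the ring $(1+\eta)\varepsilon\le d_i\le M\varepsilon$, which is Proposition 3(4).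

**Proof of Proposition 3(4).** Assume $(\star)$, let $\eta>0$, and let $M$ be as in item 3. If $1+\eta\ge M$ there is nothing to do. Otherwise let $d=d_i=\varepsilon y$ with $y\in[1+\eta,M]$. All $o(1)$ and $O(\cdot)$ below are uniform in such points as $\varepsilon\to0$. Note that $w=y^{-2m}$ and $F=-\frac km\operatorname{arcosh}(y^m)$ depend only on $y$, and that $1-w$ is bounded below.

**Step 1: the limits of $\varepsilon^2D$ and $\varepsilon^2\cdot2\sinh^2u\,W^3$.** By (6) and item 1, $\sinh u=\frac\lambda\varepsilon e^F(1+o(1))$. The vector $\nabla F(d)$ has length $P\cos(\theta/2)=P(1+O(\varepsilon^2))$, $|\nabla Q_i|\le C_1$, and $P\ge k/(M\varepsilon)\to\infty$; so $|\nabla u|=P(1+o(1))$. Hence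
$$s^2=s_\infty^2(1+o(1)),\qquad s_\infty^2=\frac{k^2e^{-2F}}{\lambda^2y^2(1-w)}.$$
The component of $J$ in the radial direction at $p_i$ equals, up to sign, the non-radial component of $\nabla u/|\nabla u|$. Only $\nabla Q_i$ contributes to it, so it is $O(1)/|\nabla u|=O(\varepsilon)$. Since the Hessian eigenvalues of $F(d)$ are $O(\varepsilon^{-2})$, replacing $J$ by the orthogonal direction changes $\mathrm{Hess}\,F(J,J)$ by $O(1)$; and the orthogonal eigenvalue is $-\frac Pd+\frac{Pd}2=-\frac Pd+O(1)$. So $u_{JJ}=-\frac Pd+O(1)$. With Lemma 2(3) for $\Delta F(d)$, and $\Delta Q_i=O(1)$,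
$$\varepsilon^2D=\frac k{y^2}(1-w)^{-3/2}\big[mw-(1-w)s_\infty^2\big]+o(1),\qquad\varepsilon^2\cdot2\sinh^2u\,W^3=2\lambda^2e^{2F}(1+s_\infty^2)^{3/2}+o(1).$$

**Step 2: compare the limits.** With $Y=y^m$ we have $e^{-F}=(Y+\sqrt{Y^2-1})^{k/m}\in[y^k,2^{k/m}y^k]$. Put
$$a=\frac{k^2}{\lambda^2}=m\mu^24^{-k/m}<m\le1 .$$
Since $w=y^{2k-2}$, $(1-w)s_\infty^2=a\,e^{-2F}y^{-2}\ge a\,y^{2k-2}=aw$. Hence also $1+s_\infty^2\ge\frac{1-w+aw}{1-w}\ge\frac a{1-w}$. So the first limit is at most
$$k(m-a)\,w\,y^{-2}(1-w)^{-3/2}.$$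
Using $e^{2F}\ge4^{-k/m}y^{-2k}$ and $\lambda^24^{-k/m}=\frac{k^2}{\mu^2m}$, the second is at least
$$\frac{2k^2}{\mu^2m}\,a^{3/2}\,y^{-2k}(1-w)^{-3/2}.$$
Now $wy^{-2}=y^{-2m-2}\le y^{-2k}$, because $2m+2=4-2k\ge2k$. So the first limit is smaller than the second for every $y\in[1+\eta,M]$ if $m-a<\frac{2k}{\mu^2m}a^{3/2}$. Inserting $a$, this reads $m(1-\mu^24^{-k/m})<2k\mu\sqrt m\,8^{-k/m}$, which is exactly $(\star)$. By compactness of $[1+\eta,M]$ the gap is bounded below, so $D<2\sinh^2u\,W^3$ for small $\varepsilon$. Lemma 1(b) gives $H\ge-1$ in the ring, and item 3 covers the rest. $\square$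

**Proof of Theorem C(2).** Let $L>4\pi$.

**Step 1: choose parameters satisfying $(\star)$.** For large $N$ set
$$\beta=1+\frac1N,\qquad k=\frac{2\beta}N,\qquad m=1-k,\qquad\mu=1-k^2,\qquad\eta=\frac1N .$$
Then $\frac2N<k<1$ and $\frac{Nk}2=\beta$, as required in the construction, and $k\to0$ as $N\to\infty$. Since $k/m=k+O(k^2)$, the left side of $(\star)$ is at most
$$1-\mu^24^{-k/m}=1-\big(1+O(k^2)\big)\big(1-(2\log2)k+O(k^2)\big)=(2\log2)\,k+O(k^2),$$
while the right side is $2k+O(k^2)$. As $2\log2<2$, $(\star)$ holds for all large $N$.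

**Step 2: the boundary length.** By Proposition 3(2),(4), the graph of $u_\varepsilon$ over $\{d_j\ge(1+\eta)\varepsilon\ \forall j\}$ has $|H|\le1$ for small $\varepsilon$. By Proposition 3(5) with $y=1+\eta$, and $Nk=2\beta$, its boundary length is at most
$$2\pi N(1+\eta)\lambda+o(1)=4\pi\beta(1+\eta)\frac{2^{k/m}}{\mu\sqrt m}+o(1)\qquad(\varepsilon\to0).$$
The main term tends to $4\pi$ as $N\to\infty$. Fix $N$ so that $(\star)$ holds and the main term is $<L$. Then for all small $\varepsilon$ the boundary length is $<L$, while the area tends to $\infty$ as in the proof of Theorem A.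

**Step 3: make the length exactly $L$.** Enlarge the first hole from $d_1\ge(1+\eta)\varepsilon$ to $d_1\ge t$ with $t\in[(1+\eta)\varepsilon,r_1/2]$. The length is continuous in $t$, less than $L$ at the start, and tends to $\infty$ at $t=r_1/2$ as $\varepsilon\to0$. So for every small $\varepsilon$ some $t$ gives exactly $L$. The surface is a connected embedded genus-$0$ radial graph with $|H|\le1$, and its area is at least $\int_{\{d_j\ge r_1\}}\sinh^2u_\varepsilon\to\infty$. $\blacksquare$
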